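# Elementary subgroups of $\operatorname{Aut}(\overline{\mathbb Q})$ and the Turing jump

## One $\exists\forall$-formula that forces $\emptyset'$

**Theorem 1.** Fix a computable presentation $\overline{\mathbb Q}$ of the algebraic closure of $\mathbb Q$, and let $G=\operatorname{Aut}(\overline{\mathbb Q})$, a structure in the language of groups. For a Turing degree $d$ let $G_d$ be the subgroup of $d$-computable automorphisms, so that $G_0$ is the group of computable automorphisms. For a Turing ideal $I$ let $G_I$ be the subgroup of automorphisms whose graph belongs to $I$. Then there are $\sigma,\tau,\gamma\in G_0$ and an $\exists\forall$-formula $\varphi$ in the language of groups with $G\models\varphi(\sigma,\tau,\gamma)$ such that, for every subgroup $H$ with $G_0\le H\le G$: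

$$\text{if } H\models\varphi(\sigma,\tau,\gamma),\ \text{ then some element of } H \text{ computes } \emptyset'.$$

Consequently, if $G_c\cap G_d$ is elementary for $\exists\forall$-formulas, then $c\ge 0'$ and $d\ge 0'$. In particular neither $c$ nor $d$ is low. More generally, if $G_I$ is elementary for $\exists\forall$-formulas, then $I$ is closed under the Turing jump. Hence no single $G_d$ is an elementary subgroup of $G$.

Here is what this answers. A subgroup $H\le G$ is *elementary for a class of formulas* if for every $\psi(\bar x)$ in the class and every tuple $\bar h$ from $H$ we have $H\models\psi(\bar h)$ iff $G\models\psi(\bar h)$. It is an *elementary subgroup*, written $H\preccurlyeq G$, if this holds for all first-order formulas. A degree $c$ is *low* if $c'=0'$. It is known that there are two low degrees $c,d$ such that $G_c\cap G_d$ is elementary for existential formulas, for universal formulas, and for positive formulas (those without negation). The question is whether low $c,d$ can be found with $G_c\cap G_d\preccurlyeq G$. Theorem 1 says no, for every pair of low degrees, and the failure appears one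 quantifier level above what is known to be possible: at a single $\exists\forall$-formula, with computable parameters.

Three further statements complete the picture.

**Theorem 2.** There is a sentence $\Xi$ true in $G$ and false in every $H$ with $G_0\le H\le G$ having no element that computes $\emptyset'$. So for low $c,d$ the group $G_c\cap G_d$ is not even elementarily equivalent to $G$.

**Theorem 3.** For a Turing ideal $I$: $G_I$ is an elementary subgroup of $G$ if and only if $(\omega,I)\preccurlyeq(\omega,\mathcal P(\omega))$ as structures of second-order arithmetic.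

**Corollary 4.** (a) There exist (non-low) degrees $c,d$ with $G_c\cap G_d$ an elementary subgroup of $G$. (b) Whenever $G_c\cap G_d$ is elementary, $c$ and $d$ both compute every real that is parameter-free definable in full second-order arithmetic (all $\emptyset^{(n)}$, all hyperarithmetic sets, Kleene's $\mathcal O$, and so on).

## Ideals, paths, and profinite exponents

**Definition (Turing ideal).** A Turing ideal is a nonempty $I\subseteq\mathcal P(\omega)$ closed downward under $\le_T$ and closed under $\oplus$.

For example, the computable sets form an ideal, and so does $\mathcal P(\omega)$. For degrees $c,d$ the common lower bounds $I=\{X:X\le_T c\text{ and }X\le_T d\}$ form an ideal, and for it $G_I=G_c\cap G_d$. Always $G_0\le G_I$, and $G_{\mathcal P(\omega)}=G$. The set $G_I$ is a subgroup because composition and inversion are computable in the graphs.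

Fix a computable sequence $\mathbb Q=F_0\subset F_1\subset\cdots$ of finite Galois extensions of $\mathbb Q$ with union $\overline{\mathbb Q}$. An automorphism $\alpha$ is the same thing as the coherent sequence of its restrictions $\alpha{\restriction}F_n\in\operatorname{Gal}(F_n/\mathbb Q)$, that is, a path through a tree whose $n$-th level is the finite group $\operatorname{Gal}(F_n/\mathbb Q)$. The levels and the branching are computable, and $\alpha$ and its path compute each other.

**Definition (exponents).** Let $\hat{\mathbb Z}=\prod_q\mathbb Z_q$, the product over all primes $q$, and let $b_q$ be the $q$-component of $b\in\hat{\mathbb Z}$. For $g\in G$ and $b\in\hat{\mathbb Z}$ the power $g^b$ is defined by $g^b{\restriction}F_n=(g{\restriction}F_n)^{b\bmod m}$, where $m$ is the order of $g{\restriction}F_n$. Put $R=\prod_{l\ne2}\mathbb Z_l$. If all the orders $m$ are odd, $g^a$ makes sense for $a\in R$ in the same way. For $a\in R$ put $\operatorname{supp}(a)=\{l:a_l\ne0\}$. For a positive integer $N$, $N\mid b$ means $b\in N\hat{\mathbb Z}$. If $N=\prod q^{k_q}$, this says $b_q\in q^{k_q}\mathbb Z_q$ for every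 $q\mid N$. For a prime $q$, $e_q\in\hat{\mathbb Z}$ has $q$-component $1$ and all other components $0$. For odd $q$ we also write $e_q$ for the analogous element of $R$.

From now on "prime" means rational prime unless a prime ideal is meant, and $l$ always denotes an odd prime. As an example, let $g$ restrict on $\mathbb Q(\zeta_7)$ to $\zeta_7\mapsto\zeta_7^3$, of order $6$. Since $e_3\equiv0\pmod 2$ and $e_3\equiv1\pmod3$, we have $e_3\equiv4\pmod6$, so $g^{e_3}$ sends $\zeta_7$ to $\zeta_7^{81}=\zeta_7^4$.

An element $b\in\hat{\mathbb Z}$ is identified with the function $N\mapsto b\bmod N$. By the Chinese remainder theorem it is $X$-computable iff $(q,k)\mapsto b_q\bmod q^k$ is. The same convention applies to $R$. Note that $\operatorname{supp}(a)$ is c.e. in $a$: $l$ is in the support iff some $a_l\bmod l^k$ is nonzero. In general $\operatorname{supp}(a)$ is not computable from $a$. This gap between c.e. and computable is where $\emptyset'$ will enter.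

**Existential formulas cannot do the job.** A first try is to find equations (and inequations) with computable coefficients, solvable in $G$, each of whose solutions computes $\emptyset'$. This is impossible: if $\psi(\bar x)$ is quantifier-free with parameters from $G_0$ and $G\models\exists\bar x\,\psi$, then some low $c$ has a witness in $G_c$. Indeed, put $\psi$ in disjunctive normal form and keep one disjunct that is satisfied, a conjunction of equations $u_i(\bar x)=1$ and inequations $w_j(\bar x)\ne1$. Take a witness, choose $n$ so that every $w_j$ is nontrivial on $F_n$ at the witness, and fix the restrictions of the witness to $F_n$. All tuples with these restrictions satisfy the inequations. Those that also satisfy the equations are the paths of a computable, computably bounded tree (at level $m\ge n$, check the equations in $\operatorname{Gal}(F_m/\mathbb Q)$). It has a path, so by the low basis theorem it has a path of low degree $c$. Then $G_c\models\exists\bar x\,\psi$, while no element of $G_c$ computes $\emptyset'$. So the formula in Theorem 1 must have a further quantifier, and it must say something that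 is not a closed condition. What it will say is that a support is as large as possible.

## The relation $\sigma\tau\sigma^{-1}=\tau^2$ over the prime $2$

We need two computable automorphisms that we understand completely. They come from ramification at $2$.

Let $F$ be a finite Galois extension of $\mathbb Q$ and $\mathfrak p\mid 2$ a prime of $\mathcal O_F$ with residue field $k$. The decomposition group is $\{g\in \operatorname{Gal}(F/\mathbb Q):g\mathfrak p=\mathfrak p\}$. The inertia group is its normal subgroup acting trivially on $k$, and its order is the ramification index of $\mathfrak p$ over $2$. The wild inertia group is the normal Sylow $2$-subgroup of the inertia group. We write $D_n\ge T_n\ge W_n$ for these groups at level $F_n$. With standard algorithms (e.g. Cohen, *A Course in Computational Algebraic Number Theory*) we compute primes $\mathfrak P_n\mid2$ of $\mathcal O_{F_n}$ with $\mathfrak P_{n+1}\cap F_n=\mathfrak P_n$, and then $D_n,T_n,W_n$ and the residue field $k_n$ are computable uniformly in $n$. We use these facts (Serre, *Local Fields*, I§7 and IV§2):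

1. The restriction maps $D_{n+1}\to D_n$ and $T_{n+1}\to T_n$ are onto. Hence so is $W_{n+1}\to W_n$, because the image of a Sylow subgroup under a surjection is a Sylow subgroup.
2. $D_n/T_n$ is the Galois group of $k_n/\mathbb F_2$, generated by $\mathrm{Frob}:z\mapsto z^2$.
3. For any uniformizer $\pi$, $\theta(t)=t(\pi)/\pi\bmod\mathfrak P_n$ is an injection $T_n/W_n\to k_n^\times$, and $\theta(sts^{-1})=s(\theta(t))$ for $s\in D_n$. So $T_n/W_n$ is cyclic of odd order, and if $s\in D_n$ acts on $k_n$ as $\mathrm{Frob}^b$ with an integer $b\ge0$, then
$$sts^{-1}\equiv t^{2^b}\pmod{W_n}\qquad(t\in T_n).\tag{1}$$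

**Example.** Let $F=\mathbb Q(\sqrt[3]2,\zeta_3)$, with group $S_3$. The prime $2$ is inert in $\mathbb Q(\zeta_3)$ and totally ramified in $\mathbb Q(\sqrt[3]2)$, so there is one prime above $2$, with ramification index $3$ and residue field $\mathbb F_4$. The decomposition group is $S_3$, the inertia group is $A_3$, the wild inertia group is trivial. Any transposition $s$ acts on $\mathbb F_4$ as $\mathrm{Frob}$, and for a $3$-cycle $t$ we have $sts^{-1}=t^{-1}=t^2$, as (1) predicts. Here the congruence is an equality. The aim now is equality, with no wild error, on all of $\overline{\mathbb Q}$ at once, and computably.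

Let $S_n$ be the set of pairs $(s,t)$ such that $s\in D_n$ acts on $k_n$ as $\mathrm{Frob}$, $t\in T_n$ has odd order, $T_n=W_n\langle t\rangle$, and $sts^{-1}=t^2$. This is a finite set, computable uniformly in $n$, and $(1,1)\in S_0$. Restriction maps $S_{n+1}$ into $S_n$, by fact 1.

**Lemma 5.** The map $S_{n+1}\to S_n$ is onto.

*Proof.* Write $D',T',W'$ for the groups at level $n+1$ and $\pi:D'\to D_n$ for restriction. Let $(s,t)\in S_n$.

**Step 1: lift $t$.** We look for a cyclic group of odd order upstairs that maps onto $\langle t\rangle$ and complements $W'$ in $T'$. Put $J=T'\cap\pi^{-1}(\langle t\rangle)$ and $K=J\cap W'$. Since $W_n$ is a $2$-group and $t$ has odd order, $\langle t\rangle\cap W_n=1$. As $\pi(W')=W_n$, this gives $K=\ker\pi\cap W'$. Next, $JW'=T'$: if $i\in T'$, write $\pi(i)=wt^j$ with $w\in W_n$ and lift $w$ to $w'\in W'$; then $\pi(w'^{-1}i)=t^j$, so $w'^{-1}i\in J$. Hence $J/K\cong T'/W'$ is cyclic of odd order, while $K$ is a normal $2$-subgroup of $J$. By the Schur–Zassenhaus theorem $K$ has a complement $C'$ in $J$, and any two complements are conjugate in $J$. Since $J=KC'$, they are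 conjugate by an element of $K$. Now $K\le\ker\pi$ and $\pi(T')=T_n$, so $\pi(C')=\pi(J)=\langle t\rangle$. The group $C'$ is cyclic, and a generator lifts along a surjection of finite cyclic groups to a generator. So there is a generator $t'$ of $C'$ with $\pi(t')=t$. It has odd order, and $T'=W'J=W'KC'=W'\langle t'\rangle$.

**Step 2: lift $s$ to an element acting as Frobenius.** Take $d\in D'$ acting as $\mathrm{Frob}$ on $k_{n+1}$ (fact 2). Then $\pi(d)^{-1}s$ acts trivially on $k_n$, so it lies in $T_n$. Lift it to $i\in T'$ and put $h=di$. Then $\pi(h)=s$, and $h$ acts on $k_{n+1}$ as $\mathrm{Frob}$.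

**Step 3: correct the lift so that the relation holds exactly.** Since $t$ has odd order, $s\langle t\rangle s^{-1}=\langle t^2\rangle=\langle t\rangle$. So $h$ normalizes $\pi^{-1}(\langle t\rangle)$. It also normalizes $T'$ and $W'$, which are normal in $D'$. Hence $h$ normalizes $J$ and $K$, and $hC'h^{-1}$ is again a complement of $K$ in $J$. Choose $k\in K$ with $khC'h^{-1}k^{-1}=C'$ and put $s'=kh$. As $k\in\ker\pi\cap W'$, we still have $\pi(s')=s$, and $s'$ still acts as $\mathrm{Frob}$. Now $s't's'^{-1}\in C'$, and by (1) it is congruent to $t'^2$ modulo $W'$. Since $C'\cap W'=1$ (odd order against a $2$-group), $s't's'^{-1}=t'^2$. So $(s',t')\in S_{n+1}$ restricts to $(s,t)$. $\square$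

Start at $(1,1)\in S_0$ and take the least lift at each level. This produces computable $\sigma,\tau\in G$ with $(\sigma,\tau){\restriction}F_n\in S_n$ for all $n$, so
$$\sigma\tau\sigma^{-1}=\tau^2.\tag{2}$$

Let $\mathfrak P=\bigcup\mathfrak P_n$, a prime of the ring of algebraic integers, $D=D_{\mathfrak P}=\{g\in G:g\mathfrak P=\mathfrak P\}=\varprojlim D_n$, $T_{\mathfrak P}=\varprojlim T_n$, $W=\varprojlim W_n$, and let $C=\overline{\langle\tau\rangle}$ be the closure of the group generated by $\tau$. For $b\in\hat{\mathbb Z}$ let $2^b\in R^\times$ be the value at $b$ of the continuous extension of $n\mapsto2^n$. Modulo an odd $N$ it is $2^{b'}$ for any integer $b'\ge0$ congruent to $b$ modulo the order of $2$ mod $N$.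

**Lemma 6.**
(a) $T_{\mathfrak P}=WC$ and $W\cap C=1$.
(b) $a\mapsto\tau^a$ is an isomorphism $R\to C$.
(c) For $b\in\hat{\mathbb Z}$ and $a\in R$,
$$\sigma^b\tau^a\sigma^{-b}=\tau^{2^ba}.\tag{3}$$
(d) $D/T_{\mathfrak P}\cong\hat{\mathbb Z}$ with $\mathrm{Frob}\mapsto1$. If $b(g)\in\hat{\mathbb Z}$ is the image of $g\in D$, then $g\tau g^{-1}\equiv\tau^{2^{b(g)}}\pmod W$.

*Proof.* Put $t_n=\tau{\restriction}F_n$; its order is odd. (a) At each level $T_n=W_n\langle t_n\rangle$ and $W_n\cap\langle t_n\rangle=1$. Also $C=\varprojlim\langle t_n\rangle$. Pass to the limit; since $W$ and $C$ are compact, $WC$ is closed and is all of $T_{\mathfrak P}$.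

(b) The order of $t_n$ is $|T_n/W_n|$. Let $N$ be odd and $2^{1/N}\in F_n$. Since $x^N-2$ is Eisenstein at $2$, the prime $2$ is totally ramified of degree $N$ in $\mathbb Q(2^{1/N})$, so $N$ divides the ramification index $|T_n|$. As $W_n$ is a $2$-group and $N$ is odd, $N$ divides $|T_n/W_n|$. So $C=\varprojlim\langle t_n\rangle$ is an inverse limit of cyclic groups whose orders are odd and eventually divisible by every odd $N$. The map $R\to\langle t_n\rangle$ is onto with kernel $|\langle t_n\rangle|R$, these kernels intersect in $0$, and $R$ is compact. So $R\to C$ is an isomorphism.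

(c) By (2), $\sigma\tau^a\sigma^{-1}=(\tau^2)^a=\tau^{2a}$. Induction gives (3) for integers $b\ge0$, which are dense in $\hat{\mathbb Z}$, and both sides are continuous in $b$.

(d) $D/T_{\mathfrak P}=\varprojlim\operatorname{Gal}(k_n/\mathbb F_2)$. The residue degrees are divisible by arbitrary integers $m$, since $2$ has residue degree $m$ in $\mathbb Q(\zeta_{2^m-1})$. So the limit is $\hat{\mathbb Z}$. For the second claim let $f=[k_n:\mathbb F_2]$ and let $b'\ge0$ be an integer with $b'\equiv b(g)\pmod f$. By (1), $g\tau g^{-1}{\restriction}F_n\equiv t_n^{2^{b'}}\pmod{W_n}$. The order of $t_n$ divides $|k_n^\times|=2^f-1$ by fact 3, so $2^{b'}\equiv2^{b(g)}$ modulo this order and $t_n^{2^{b'}}=\tau^{2^{b(g)}}{\restriction}F_n$. This holds for all $n$. $\square$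

**Lemma 7.** If $b\in\hat{\mathbb Z}$ (respectively $a\in R$) is $X$-computable, so is $\sigma^b$ (respectively $\tau^a$). Conversely, $a$ is computable from $\tau^a$. Hence $\operatorname{supp}(a)$ is c.e. in $\tau^a$.

*Proof.* On $F_n$ these are ordinary powers of an element of known finite order. Conversely, given an odd $N$, find $n$ such that $N$ divides the order of $\tau{\restriction}F_n$, and find $j$ with $\tau^a{\restriction}F_n=\tau^j{\restriction}F_n$. Then $a\equiv j\pmod N$. $\square$

## What the group sees of $C$

Our formulas quantify over all of $G$, or over a subgroup we do not control. We must know which elements of $G$ interact with $C$. The tool is a theorem of F. K. Schmidt (see Neukirch–Schmidt–Wingberg, *Cohomology of Number Fields*, §12.1).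

**Lemma 8.** If $\mathfrak P\ne\mathfrak P'$ are nonarchimedean primes of $\overline{\mathbb Q}$, then $D_{\mathfrak P}\cap D_{\mathfrak P'}=1$.

*Proof.* Let $M$ be the fixed field of the closed subgroup $D_{\mathfrak P}\cap D_{\mathfrak P'}$, so $\operatorname{Gal}(\overline{\mathbb Q}/M)$ is this intersection. Let $|\cdot|$ and $|\cdot|'$ be the normalized absolute values of $\mathfrak P$ and $\mathfrak P'$. Every $g\in\operatorname{Gal}(\overline{\mathbb Q}/M)$ preserves both.

**Step 1: the two absolute values are inequivalent on $M$.** This is what allows us to approximate for both at once. If they were equivalent on $M$, then $\mathfrak P$ and $\mathfrak P'$ would lie over the same prime of $M$. Then $\mathfrak P'=g\mathfrak P$ for some $g\in\operatorname{Gal}(\overline{\mathbb Q}/M)$, because this group is transitive on the primes over a given prime of $M$. But $g\mathfrak P=\mathfrak P$, a contradiction.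

**Step 2: choose a polynomial close to two different ones.** Suppose $f\in M[x]$ is monic and irreducible of degree $n\ge2$; we want a contradiction. Let $p(x)=\prod_{i=1}^n(x-i)$ and $\delta'=\min_{i\ne j}|i-j|'$ over $1\le i,j\le n$. Fix a root $\xi$ of $f$ and let $\delta$ be the minimum of $|\xi-\xi_1|$ over the conjugates $\xi_1\ne\xi$ of $\xi$ over $M$. By weak approximation, applied to the coefficients, there is a monic $h\in M[x]$ of degree $n$ with $|h(i)-p(i)|'<\delta'^n$ for $1\le i\le n$ and $|h(\xi)-f(\xi)|<\delta^n$.

**Step 3: $h$ splits in $M$.** This uses $|\cdot|'$. For each $i$, $|h(i)|'<\delta'^n$, so $h$ has a root $\lambda_i$ with $|i-\lambda_i|'<\delta'$. By the ultrametric inequality $\lambda_i\ne\lambda_j$ for $i\ne j$. So the $\lambda_i$ are all the roots of $h$. If $g\in\operatorname{Gal}(\overline{\mathbb Q}/M)$, then $g\lambda_i$ is a root of $h$, say $\lambda_j$, and $|g\lambda_i-i|'=|\lambda_i-i|'<\delta'$. So $|i-j|'<\delta'$ and $j=i$. Hence $\lambda_i\in M$.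

**Step 4: $\xi\in M$.** This uses $|\cdot|$, by Krasner's argument. Since $\prod_i|\xi-\lambda_i|=|h(\xi)|=|h(\xi)-f(\xi)|<\delta^n$, some $i$ has $|\xi-\lambda_i|<\delta$. For $g\in\operatorname{Gal}(\overline{\mathbb Q}/M)$ we get $|g\xi-\lambda_i|=|\xi-\lambda_i|<\delta$, so $|g\xi-\xi|<\delta$ and $g\xi=\xi$. So $\xi\in M$, which contradicts $n\ge2$.

Hence $M=\overline{\mathbb Q}$, and the intersection is trivial. $\square$

**Lemma 9.** If $g\in G$ and $g\tau g^{-1}\in C$, then $g\in D$ and $g\tau^ag^{-1}=\tau^{2^{b(g)}a}$ for all $a\in R$.

*Proof.* We have $1\ne g\tau g^{-1}\in D_{\mathfrak P}\cap D_{g\mathfrak P}$, so $g\mathfrak P=\mathfrak P$ by Lemma 8. By Lemma 6(d), $g\tau g^{-1}\equiv\tau^{2^{b(g)}}\pmod W$. Both sides are in $C$ and $C\cap W=1$, so they are equal. Take $a$-th powers. $\square$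

The next lemma shows that the closed group $C$ is definable by two equations.

**Lemma 10.** The set $A=\{x\in G:x\tau=\tau x,\ \sigma x\sigma^{-1}=x^2\}$ equals $C=\{\tau^a:a\in R\}$.

*Proof.* The inclusion $\supseteq$ is (3) with $b=1$. Let $x\in A$. Then $x\tau x^{-1}=\tau\in C$, so by Lemma 9 $x\in D$ and $2^{b(x)}=1$ in $R$. Reduce modulo the odd number $2^n-1$, where $2$ has order $n$: this gives $n\mid b(x)$, for every $n$. So $b(x)=0$ and $x\in T_{\mathfrak P}$. Write $x=w\tau^a$ with $w\in W$. As $x$ commutes with $\tau^a$, so does $w$, and
$$\sigma w\sigma^{-1}=\sigma x\sigma^{-1}\cdot\sigma\tau^{-a}\sigma^{-1}=x^2\tau^{-2a}=w^2 .$$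
Hence $w=\sigma^{-n}w^{2^n}\sigma^n$ for all $n$. Let $N$ be an open normal subgroup of $G$. Since $W$ is pro-$2$, $w^{2^n}\in N$ for large $n$, and so $w\in N$. As $N$ was arbitrary, $w=1$. $\square$

## Commuting with $\tau^a$ as a divisibility condition

For an odd prime $l$ let $\operatorname{ord}_l(2)$ be the order of $2$ modulo $l$. For $b\in\hat{\mathbb Z}$ put
$$Z(b)=\{l\text{ odd}:\ b_l=0\ \text{ and }\ \operatorname{ord}_l(2)\mid b\}.$$

**Lemma 11.** If $g\in G$ acts on $C$ as $\tau^a\mapsto\tau^{2^ba}$, then $g$ commutes with $\tau^a$ iff $\operatorname{supp}(a)\subseteq Z(b)$.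

*Proof.* The element $g$ commutes with $\tau^a$ iff $2^ba=a$ in $R$. Since each $\mathbb Z_l$ is a domain, this holds iff $(2^b)_l=1$ for every $l\in\operatorname{supp}(a)$. In $\mathbb Z_l^\times=\mu_{l-1}\times(1+l\mathbb Z_l)$ write $2=\zeta y$. Then $\zeta\equiv2\pmod l$ has order $\operatorname{ord}_l(2)$, and $y\ne1$ because $2$ is not a root of unity. So $(2^b)_l=1$ iff $\zeta^b=1$ and $y^b=1$. The first says $\operatorname{ord}_l(2)\mid b$. As $1+l\mathbb Z_l\cong\mathbb Z_l$ is pro-$l$ and torsion-free, $y^b$ depends only on $b_l$, and $y^b=1$ iff $b_l=0$. $\square$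

**Example.** We have $\operatorname{ord}_3(2)=2$, $\operatorname{ord}_5(2)=4$, $\operatorname{ord}_7(2)=3$. For $b=e_3$: $5\in Z(e_3)$, since $(e_3)_5=0$ and $(e_3)_2=0$. But $3\notin Z(e_3)$ because $(e_3)_3=1\neq0$, and $7\notin Z(e_3)$ because $3\nmid e_3$. So $\sigma^{e_3}$ commutes with $\tau^{e_5}$ but with neither $\tau^{e_3}$ nor $\tau^{e_7}$. Direct check: $2^{e_3}\equiv2\pmod7$ since $e_3\equiv1\pmod3$, and $2^{e_3}\equiv2^4\equiv7\pmod9$ since $e_3\equiv4\pmod6$.

Here is the plan, first in its naive form. By Lemma 11 a parameter $\gamma=\sigma^b$ cuts out of $C$ the set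
$$B=\{x\in A:\gamma x=x\gamma\}=\{\tau^a:\operatorname{supp}(a)\subseteq Z(b)\}.$$
With a computable $b$, the set $Z(b)$ can encode the complement of $\emptyset'$, because "$b_l=0$" is a $\Pi^0_1$ condition. If an element $x=\tau^a\in B$ has full support, $\operatorname{supp}(a)=Z(b)$, then $x$ enumerates $Z(b)$, so it enumerates the complement of $\emptyset'$ and computes $\emptyset'$. Of course $1\in B$, so we must say by a formula that the support of $x$ is full. The natural way in a group is: every $g$ that commutes with $x$ commutes with all of $B$. A topological generator $x$ of $B$ satisfies this. For the converse we need, for each $l\in Z(b)\setminus\operatorname{supp}(a)$, a test element: some $g$ that commutes with $x$ but not with $\tau^{e_l}$. The only elements whose action on $C$ we know are those with $g\tau g^{-1}\in C$, such as the $\sigma^{b}$.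

With all odd primes in play, this is exactly where the argument stops. We need a lemma from elementary number theory, which will be used again for Theorem 3.

**Lemma 12.** Let $q$ be a prime and $k\ge2$. There is an odd prime $y$ with $\operatorname{ord}_y(2)=q^k$.

*Proof.* Let $t=2^{q^{k-1}}$. By Fermat's little theorem $t\equiv2\not\equiv1\pmod q$ (for $q=2$, $t$ is even). A common prime factor of $t-1$ and $1+t+\cdots+t^{q-1}$ divides $q$, because $t\equiv1$ makes the sum congruent to $q$. So it equals $q$, but $q\nmid t-1$. Hence the two numbers are coprime. Let $y$ be a prime factor of $1+t+\cdots+t^{q-1}=(2^{q^k}-1)/(2^{q^{k-1}}-1)$. Then $y$ is odd, divides $2^{q^k}-1$, and does not divide $2^{q^{k-1}}-1$. So $\operatorname{ord}_y(2)=q^k$. $\square$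

**The point of failure.** Take $\gamma=1$, so $B=C$, and let $x=\tau^a$ with $a_3=0$ and $a_l=1$ for all other odd $l$. The support of $x$ is not full. Let $g$ satisfy $g\tau g^{-1}\in C$ and commute with $x$. For every prime $q$ and $k\ge2$ take $y$ from Lemma 12. Since $\operatorname{ord}_3(2)=2$, $y\ne3$, so $y\in\operatorname{supp}(a)\subseteq Z(b(g))$, and $q^k\mid b(g)$. Hence $b(g)=0$ and $g$ commutes with all of $C$. So no test element of the kind we control notices that $3$ is missing: the conditions $\operatorname{ord}_l(2)\mid b$ coming from the other primes have killed the freedom of $b$ at $3$.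

The way out is to code only with primes whose orders $\operatorname{ord}_l(2)$ have nothing to do with the coding primes.

**Definition (the primes $v_i$).** Let $r_0=3$, let $v_i$ be the least prime factor of $2^{r_i}-1$, and let $r_{i+1}$ be the least prime greater than $v_i$. Put $V=\{v_i:i\in\omega\}$.

Since $r_i$ is prime, $\operatorname{ord}_{v_i}(2)=r_i$. Hence $r_i\mid v_i-1$, so $r_i<v_i$, and
$$r_0<v_0<r_1<v_1<\cdots .$$
So $V$ is computable, and no $r_i$ lies in $V$. The first values are $r_0=3$, $v_0=7$; $r_1=11$, $v_1=23$ (from $2^{11}-1=23\cdot89$); $r_2=29$, $v_2=233$ (from $2^{29}-1=233\cdot1103\cdot2089$).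

Now the test elements work:
$$Z(e_{v_n})\cap V=V\setminus\{v_n\}.\tag{4}$$
Indeed $(e_{v_n})_{v_i}=0$ iff $i\ne n$, and $r_i\mid e_{v_n}$ always, because $r_i\ne v_n$ makes the $r_i$-component of $e_{v_n}$ equal to $0$.

## Proof of Theorem 1

Let $X\subseteq\omega$. For the main statement take $X=\emptyset$; a general $X$ is needed for ideals. Fix an $X$-computable enumeration of $X'$ with stages $s\ge1$.

**Step 1: code the complement of $X'$ into a parameter $\gamma$.** We want $Z(b)=\{v_n:n\notin X'\}$ with $b$ computable in $X$. Define
$$b_q=q\quad(q\notin V),\qquad b_{v_n}=\begin{cases}v_n^{\,s}&\text{if }n\text{ enters }X'\text{ at stage }s,\\0&\text{if }n\notin X'.\end{cases}$$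
To find $b_{v_n}\bmod v_n^k$ it suffices to run the enumeration through the stages $<k$. So $b$ is $X$-computable, and so is $\gamma=\sigma^b$. If $l\in Z(b)$, then $b_l=0$, so $l=v_n$ with $n\notin X'$. Conversely, let $n\notin X'$. Then $b_{v_n}=0$. Also $\operatorname{ord}_{v_n}(2)=r_n\notin V$, so $b_{r_n}=r_n$ and $r_n\mid b$. Hence
$$Z(b)=\{v_n:n\notin X'\}.\tag{5}$$
The value $b_q=q$ off $V$ serves two purposes: it is nonzero, which keeps $q$ out of $Z(b)$, and it is divisible by $q$, which makes $r_n\mid b$. For instance, if $0$ enters $X'$ at stage $5$ and $1\notin X'$, then $b_7=7^5$, $b_{11}=11$, $b_{23}=0$, and $23\in Z(b)$ while $7,11\notin Z(b)$.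

**Step 2: write the formula.** It expresses that some element of $B$ is maximal. Let
$$\beta(x):\quad x\tau=\tau x\ \wedge\ \sigma x\sigma^{-1}=x^2\ \wedge\ \gamma x=x\gamma,$$
$$\varphi(\sigma,\tau,\gamma):\quad \exists x\,\Big[\beta(x)\wedge\forall g\,\forall y\,\big((\beta(y)\wedge gx=xg)\to gy=yg\big)\Big].$$
Since $\beta$ is quantifier-free, $\varphi$ is an $\exists\forall$-formula. By Lemma 10, (3), Lemma 11 and (5), $\beta$ defines in $G$ the set
$$B=\{\tau^a:\operatorname{supp}(a)\subseteq\{v_n:n\notin X'\}\}.$$

**Step 3: $G\models\varphi(\sigma,\tau,\gamma)$.** We exhibit a topological generator of $B$. Let $a_l=1$ if $l=v_n$ with $n\notin X'$, and $a_l=0$ otherwise, and let $x=\tau^a$. Then $\overline{\langle x\rangle}=\{\tau^{a'a}:a'\in R\}=B$. Any $g\in G$ commuting with $x$ commutes with the closure of $\langle x\rangle$, which is $B$.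

**Step 4: a witness in a subgroup has full support.** Let $G_0\le H\le G$ with $\gamma\in H$, and let $x\in H$ witness $\varphi$ in $H$. As $\beta$ is quantifier-free, it means the same in $H$ as in $G$, so $x=\tau^a$ with $\operatorname{supp}(a)\subseteq\{v_n:n\notin X'\}$. Suppose $n\notin X'$ but $v_n\notin\operatorname{supp}(a)$. Let $g=\sigma^{e_{v_n}}$ and $y=\tau^{e_{v_n}}$. Both are computable, hence in $H$, and $\beta(y)$ holds. By (4) and Lemma 11, $g$ commutes with $x$, whose support lies in $V\setminus\{v_n\}$, but $g$ does not commute with $y$. This contradicts the choice of $x$. Hence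
$$\operatorname{supp}(a)=\{v_n:n\notin X'\}.$$

**Step 5: read off $X'$.** By Lemma 7, $\operatorname{supp}(a)$ is c.e. in $x$. So the complement of $X'$ is c.e. in $x$. Since $X'$ is c.e. in $X$, we get
$$X'\le_Tx\oplus X.\tag{6}$$
For $X=\emptyset$ we have $\gamma\in G_0\le H$, and (6) says that $x\in H$ computes $\emptyset'$. This is the first assertion of the theorem.

**Step 6: derive the consequences.** Let $H=G_c\cap G_d$ be elementary for $\exists\forall$-formulas. Since $G\models\varphi(\sigma,\tau,\gamma)$ with $\sigma,\tau,\gamma\in G_0\le H$, also $H\models\varphi(\sigma,\tau,\gamma)$, and the witness $x\in H$ satisfies $\emptyset'\le_Tx\le_Tc$ and $\emptyset'\le_Tx\le_Td$. If $c$ were low, then $c\ge0'$ would give $0'=c'\ge0''$, which is impossible; likewise for $d$. Next, let $G_I$ be elementary for $\exists\forall$-formulas and $X\in I$. Then the element $\gamma$ built from $X$ lies in $G_I$, so $G_I\models\varphi(\sigma,\tau,\gamma)$ with a witness $x\in I$, and (6) gives $X'\le_Tx\oplus X\in I$. So $I$ is closed under the jump. The ideal of sets computable in a single degree $d$ is not closed under the jump,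 so $G_d$ is never elementary. $\blacksquare$

## Removing the parameters: proof of Theorem 2

The parameters can be quantified away if $\varphi$ holds in $G$ for all triples $\sigma,\tau,\gamma$ that satisfy a condition also met, in every $H$, by our triple. The condition is that $\beta$ defines a commuting set. The new input is a theorem of Geyer (*Unendliche algebraische Zahlkörper, über denen jede Gleichung auflösbar von beschränkter Stufe ist*, J. Number Theory 1 (1969)): every closed abelian subgroup of $\operatorname{Gal}(\overline{\mathbb Q}/\mathbb Q)$ is procyclic. Theorems 1 and 3 do not use it. Let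
$$\Xi:\quad\forall\sigma\,\forall\tau\,\forall\gamma\ \Big[\forall x\,\forall y\,\big(\beta(x)\wedge\beta(y)\to xy=yx\big)\ \to\ \varphi(\sigma,\tau,\gamma)\Big],$$
where $\sigma,\tau,\gamma$ are now variables.

**Step 1: $G\models\Xi$.** We show that Geyer's theorem supplies the witness. Let $\sigma,\tau,\gamma\in G$ be arbitrary such that the set $B$ defined by $\beta$ in $G$ is commutative. It is closed, being defined by equations. It is a subgroup: it contains $1$; for $x,y\in B$ we have $\sigma xy\sigma^{-1}=x^2y^2=(xy)^2$ by commutativity, and $\sigma x^{-1}\sigma^{-1}=(x^{-1})^2$; and commuting with $\tau$ and $\gamma$ passes to products and inverses. By Geyer's theorem $B=\overline{\langle x\rangle}$ for some $x\in B$. Every $g$ commuting with $x$ commutes with $B$. So $\varphi(\sigma,\tau,\gamma)$ holds.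

**Step 2: $\Xi$ fails in $H$.** Here $G_0\le H\le G$ and no element of $H$ computes $\emptyset'$; we use our own triple. Take the computable $\sigma,\tau,\gamma$ of the proof of Theorem 1 with $X=\emptyset$. The elements of $H$ satisfying $\beta$ lie in the abelian group $C$, so the premise holds in $H$. By Theorem 1, $\varphi(\sigma,\tau,\gamma)$ fails in $H$.

If $c,d$ are low, no element of $G_c\cap G_d$ computes $\emptyset'$, since such an element would give $c\ge0'$. So $\Xi$ separates $G_c\cap G_d$ from $G$. $\blacksquare$

## Second-order arithmetic inside $G_I$: proof of Theorem 3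

The structure $(\omega,I)$ has two sorts, numbers with $+$ and $\times$, and sets ranging over $I$, with the relation $n\in X$. Its language is $L_2$.

### From arithmetic to the group

Suppose $(\omega,I)\preccurlyeq(\omega,\mathcal P(\omega))$. The domain of $\overline{\mathbb Q}$ is a computable subset of $\omega$. The statements "$X$ is the graph of an automorphism" and "$w_1(\bar\alpha)=w_2(\bar\alpha)$", for group words $w_1,w_2$, are arithmetical, and an arithmetical statement about elements of $I$ has the same truth value in $(\omega,I)$ as in $(\omega,\mathcal P(\omega))$. Turing ideals are closed under the group operations. So every group formula $\psi(\bar x)$ has an $L_2$-translation $\psi^\dagger$, with quantifiers relativized to graphs of automorphisms, such that for every Turing ideal $I$ and all $\bar\alpha\in G_I$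
$$G_I\models\psi(\bar\alpha)\iff(\omega,I)\models\psi^\dagger(\bar\alpha).$$
Apply this to $I$ and to $\mathcal P(\omega)$: $G_I\preccurlyeq G$.

### From the group to arithmetic

Now we interpret second-order arithmetic in $G_I$ by formulas and computable parameters that do not depend on $I$. Let $I$ be any Turing ideal, possibly $\mathcal P(\omega)$; formulas are evaluated in $G_I$. By Lemmas 7 and 10, the two equations defining $A$ define in $G_I$ the set $A\cap G_I=\{\tau^a:a\in R,\ a\in I\}$. Let $\nu(g)$ be the quantifier-free formula saying $g\tau g^{-1}\in A$. By Lemma 9 such a $g$ acts on $A$ by $\tau^a\mapsto\tau^{2^{b(g)}a}$, so Lemma 11 applies to it with $b=b(g)$. By (3), every $\sigma^b\in G_I$ satisfies $\nu$, with $b(\sigma^b)=b$. All test elements below have computable exponents, so they lie in $G_0\le G_I$.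

**Step 1: restrict supports to a computable set.** We want to speak of elements supported on a given set of primes. Let $S$ be a computable set of odd primes such that $\operatorname{ord}_l(2)$ is squarefree for all $l\in S$; call such a set *admissible*. For example, $V$ is admissible, since its orders $r_i$ are prime, and $\{5\}$ is not, since $\operatorname{ord}_5(2)=4$. Let $b_S\in\hat{\mathbb Z}$ be $0$ at $q\in S$ and $q$ at $q\notin S$, and put $\rho_S=\sigma^{b_S}\in G_0$. Every component $(b_S)_q$ is divisible by $q$, so every squarefree number divides $b_S$, and $Z(b_S)=S$. Therefore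
$$A_S:=\{x\in A:x\rho_S=\rho_Sx\}=\{\tau^a:\operatorname{supp}(a)\subseteq S\}$$
is definable with the parameters $\sigma,\tau,\rho_S$.

**Step 2: define inclusion of supports.** Let $x\sqsubseteq y$ mean $\forall g\,(\nu(g)\wedge gy=yg\to gx=xg)$. We claim that for an admissible $S$ and $x=\tau^a$, $y=\tau^{a'}$ in $A_S\cap G_I$,
$$x\sqsubseteq y\iff\operatorname{supp}(a)\subseteq\operatorname{supp}(a').$$
The direction $\Leftarrow$ is Lemma 11. For $\Rightarrow$, suppose $l\in\operatorname{supp}(a)\setminus\operatorname{supp}(a')$ and let $g=\sigma^{l e_l}\in G_0$. Its exponent $l e_l$ is nonzero at $l$, so $l\notin Z(le_l)$ and $g$ does not commute with $x$. For $l'\in\operatorname{supp}(a')$ we have $l'\ne l$, so the exponent is $0$ at $l'$. It is also divisible by every squarefree number, in particular by $\operatorname{ord}_{l'}(2)$. So $l'\in Z(le_l)$, and $g$ commutes with $y$. Hence $x\not\sqsubseteq y$. Write $x\sim y$ for $x\sqsubseteq y\sqsubseteq x$, that is, equality of supports.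

**Step 3: define points.** These will be the numbers. Let $\mathrm{pt}_S(x)$ say: $x\in A_S$, $x\ne1$, and $x\sqsubseteq y$ for every $y\in A_S$ with $1\ne y\sqsubseteq x$. It defines in $G_I$ the set of $x=\tau^a\in A_S\cap G_I$ with $|\operatorname{supp}(a)|=1$. If the support has one element, the condition is clear. If it has at least two, pick $l$ in it. The $l$-component $y=\tau^{e_la}$ of $x$ is in $A_S\cap G_I$, satisfies $1\ne y\sqsubseteq x$, and $x\not\sqsubseteq y$. We call $x$ with $\operatorname{supp}(a)=\{l\}$ a point at $l$. Each $l\in S$ has a point, namely $\tau^{e_l}\in G_0$, and points modulo $\sim$ correspond to elements of $S$.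

**Step 4: choose vertices and edges.** To code ternary relations such as $i+j=k$ we need primes that remember a triple of elements of $V$; the order of $2$ will hold this memory. Let $V_j=\{v_{3n+j}:n\in\omega\}$ for $j=0,1,2$. For $F=\{v_{3i},v_{3j+1},v_{3k+2}\}$ let $m_F$ be the least prime with
$$\operatorname{ord}_{m_F}(2)=\prod_{v\in F}v .$$
It exists by Bang's theorem: for $n\ne1,6$ there is a prime modulo which $2$ has order $n$. For example, if $i=j=k=0$, then $F=\{7,23,233\}$ and $\operatorname{ord}_{m_F}(2)=37513$. Let $E_+$, $E_\times$, $E_=$ be the sets of those $m_F$ with $i+j=k$, with $ij=k$, with $i=j=k$, respectively. These sets are computable: given a prime $l$, compute $\operatorname{ord}_l(2)$, test whether it is a product of the required shape, and test whether $l$ is the least prime with that order. They are admissible, $F$ is determined by $m_F$, and no $m_F$ is in $V$, because the elements of $V$ have prime order. The sets $V,V_0,V_1,V_2$ are admissible as well.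

**Step 5: find a parameter that confines exponents to $V$.** To recover $F$ from $m_F$ we want test elements $g$ whose exponent $b(g)$ lives on $V$ only. Let $Y$ be the computable set of odd primes $y\notin V$ such that no element of $V$ divides $\operatorname{ord}_y(2)$, and let $\eta=\tau^{1_Y}\in G_0$, where $1_Y\in R$ is $1$ at $Y$ and $0$ elsewhere. We claim that for $g$ with $\nu(g)$,
$$g\eta=\eta g\iff b(g)_q=0\text{ for all primes }q\notin V.\tag{7}$$
By Lemma 11 the left side says $Y\subseteq Z(b(g))$. For $\Leftarrow$ let $y\in Y$. Then $y\notin V$, so $b(g)_y=0$. No prime factor of $\operatorname{ord}_y(2)$ is in $V$, so $b(g)$ vanishes at all of them and $\operatorname{ord}_y(2)\mid b(g)$. For $\Rightarrow$ let $q\notin V$ be prime and $k\ge2$. By Lemma 12 there is an odd prime $y$ with $\operatorname{ord}_y(2)=q^k$. This order is not prime, so $y\notin V$. Its only prime factor is $q\notin V$, so $y\in Y$. Hence $q^k\mid b(g)$. As $k\ge2$ was arbitrary, $b(g)_q=0$. (The phenomenon that broke the naive plan is now used on purpose.)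

**Step 6: define incidence.** For $x$ a point of some $V_j$ and $z$ a point of $E\in\{E_+,E_\times,E_=\}$, let $\mathrm{Inc}(x,z)$ say: there is $g$ with $\nu(g)$, $g\eta=\eta g$, $gz\ne zg$, and $g$ commutes with every point $y$ of $V$ with $y\not\sim x$. If $x$ is a point at $v$ and $z$ a point at $m_F$, then
$$\mathrm{Inc}(x,z)\iff v\in F .$$
Suppose $v\in F$ and take $g=\sigma^{e_v}$. It commutes with $\eta$ by (7), since $e_v$ vanishes off $V$. It commutes with all points at $v'\in V\setminus\{v\}$ by (4). It does not commute with $z$, because $v\mid\operatorname{ord}_{m_F}(2)$ while $v\nmid e_v$. Now suppose $v\notin F$, and let $g$ satisfy all the conditions except possibly $gz\ne zg$. By (7), $b(g)$ vanishes outside $V$. Since $g$ commutes with the point $\tau^{e_{v'}}$ for each $v'\in V\setminus\{v\}$, Lemma 11 gives $b(g)_{v'}=0$ there. So $b(g)$ is zero at every prime except possibly $v$. Hence $b(g)_{m_F}=0$ (as $m_F\notin V$), and $\prod_{v'\in F}v'\mid b(g)$ (as $v\notin F$). So $m_F\in Z(b(g))$ and $g$ commutes with $z$. Thus no $g$ is as required.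

**Step 7: define the arithmetic.** A number $n$ is represented by the points of $V_0$ at $v_{3n}$, and equality of numbers is $\sim$. To use the edges we first transfer numbers from $V_0$ to $V_1$ and $V_2$. For a point $x$ of $V_0$ at $v_{3n}$ and a point $x'$ of $V_j$ at $v_{3m+j}$, with $j\in\{1,2\}$, we have
$$n=m\iff\exists z\,\big(\mathrm{pt}_{E_=}(z)\wedge\mathrm{Inc}(x,z)\wedge\mathrm{Inc}(x',z)\big),$$
because the sets $F$ belonging to $E_=$ are the sets $\{v_{3i},v_{3i+1},v_{3i+2}\}$. For points $x_1,x_2,x_3$ of $V_0$ representing $i,j,k$, we have $i+j=k$ iff there are a point $x_2'$ of $V_1$ representing the same number as $x_2$, a point $x_3'$ of $V_2$ representing the same number as $x_3$, and a point $z$ of $E_+$ with $\mathrm{Inc}(x_1,z)$, $\mathrm{Inc}(x_2',z)$, $\mathrm{Inc}(x_3',z)$. Indeed, by Step 6 such a $z$ must sit at $m_F$ with $F=\{v_{3i},v_{3j+1},v_{3k+2}\}$, and $m_F\in E_+$ iff $i+j=k$. The same formula with $E_\times$ defines $ij=k$.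

**Step 8: define the sets.** A set is represented by $y=\tau^{a}\in A_{V_0}$, which stands for $\{n:v_{3n}\in\operatorname{supp}(a)\}$. Membership of the number represented by $x$ is $x\sqsubseteq y$, by Step 2. Suppose now that $I$ is closed under the jump. Then the sets represented in $G_I$ are exactly the members of $I$. On the one hand, $\operatorname{supp}(a)$ is c.e. in $a\in I$, so it is computable in $a'\in I$. On the other hand, each $X\in I$ is represented by $y_X=\tau^{a}$, where $a\in R$ is $1$ at the primes $v_{3n}$ with $n\in X$ and $0$ elsewhere, and $y_X\in G_I$ by Lemma 7.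

So every $L_2$-formula $\psi(\bar X)$ has a translation $\psi^*$, with the fixed parameters $\sigma$, $\tau$, $\eta$ and $\rho_S$ for $S\in\{V,V_0,V_1,V_2,E_+,E_\times,E_=\}$ from $G_0$, such that for every jump-closed ideal $I$ and all $\bar X\in I$
$$G_I\models\psi^*(y_{\bar X})\iff(\omega,I)\models\psi(\bar X).\tag{8}$$
This includes $I=\mathcal P(\omega)$, for which $G_I=G$. Number parameters need no separate treatment, since every number is definable.

**Step 9: conclude.** Let $G_I\preccurlyeq G$. By Theorem 1, $I$ is closed under the jump, so (8) is available for $I$. For $\bar X\in I$,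
$$(\omega,I)\models\psi(\bar X)\iff G_I\models\psi^*(y_{\bar X})\iff G\models\psi^*(y_{\bar X})\iff(\omega,\mathcal P(\omega))\models\psi(\bar X),$$
where the middle equivalence is $G_I\preccurlyeq G$. Hence $(\omega,I)\preccurlyeq(\omega,\mathcal P(\omega))$. $\blacksquare$

## Pairs of degrees that do give elementary subgroups: proof of Corollary 4

**Part (a).** We produce a suitable countable ideal and then realize it by a pair of degrees. By the Löwenheim–Skolem theorem there is a countable $I\subseteq\mathcal P(\omega)$ with $(\omega,I)\preccurlyeq(\omega,\mathcal P(\omega))$; we include all of $\omega$ in the number sort. This $I$ is a Turing ideal: for $X,Y\in I$, the set $X\oplus Y$ and every set $Z=\Phi_e^X$ are definable in second-order arithmetic from $X,Y$ (and $e$), so $(\omega,I)$ satisfies that such a set exists, and by elementarity the set it contains is the right one. By Spector's exact pair theorem (Ann. of Math. 64 (1956)) there are degrees $c,d$ with $I=\{X:X\le_Tc\text{ and }X\le_Td\}$. Then $G_c\cap G_d=G_I\preccurlyeq G$ by Theorem 3. By Theorem 1, $c,d\ge0'$, so neither is low.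

**Part (b).** We transfer a definition from $\mathcal P(\omega)$ down to the ideal. Let $G_c\cap G_d\preccurlyeq G$, and let $I$ be the ideal of common lower bounds of $c$ and $d$. By Theorem 3, $(\omega,I)\preccurlyeq(\omega,\mathcal P(\omega))$. A real that is parameter-free definable in $(\omega,\mathcal P(\omega))$ is the unique solution $X$ there of an $L_2$-formula $\psi$ without parameters. Then $(\omega,\mathcal P(\omega))\models\exists Z\,\psi(Z)$, so $(\omega,I)\models\psi(Z_0)$ for some $Z_0\in I$, and by elementarity $(\omega,\mathcal P(\omega))\models\psi(Z_0)$. By uniqueness $Z_0=X$. So $X\in I$, that is, $X\le_Tc$ and $X\le_Td$. $\blacksquare$
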